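\title{Noncrossing perfect matchings are exponentially fewer than triangulations}

\begin{abstract}
Let $P$ be a set of $n$ points in general position in the plane, $n$ even. We prove that the number of noncrossing perfect matchings of $P$ is at most $8\cdot 0.992^{\,n}$ times the number of triangulations of $P$. The base can be lowered below $0.9863$, with a further gain for each point on the convex hull, and a similar bound holds for matchings that miss at most $n/1000$ points. No base below $\sqrt{(1+\sqrt2)/6}=0.6343\ldots$ is possible. The proof charges each matching to the triangulations that contain it, by an inequality for flips, and bounds the charge of a triangulation by Kasteleyn's theorem and Hadamard's inequality with suitable edge weights.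
\end{abstract}

\section{Introduction}

Throughout, $P$ is a finite set of $n$ points in the plane in \emph{general position}: no three points of $P$ are collinear. A \emph{noncrossing graph} on $P$ has vertex set $P$, its edges are straight segments between points of $P$, and two edges meet only at a common endpoint. We identify such a graph with its edge set. A \emph{triangulation} of $P$ is a maximal noncrossing graph on $P$. A \emph{noncrossing matching} is a noncrossing graph in which no two edges share an endpoint; it is \emph{perfect} if it covers every point. We write $\operatorname{pm}(P)$ and $\operatorname{tr}(P)$ for the numbers of noncrossing perfect matchings and of triangulations of $P$, we write $h$ for the number of points of $P$ on the boundary of the convex hull, and $\log$ is the natural logarithm. The following question is posed in~\cite{column}.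

\begin{quote}
\emph{Are there constants $c<1$ and $C>0$ such that $\operatorname{pm}(P)\le C c^{\,n}\operatorname{tr}(P)$ for every even $n$ and every $n$-point set $P$ in general position?}
\end{quote}

Points in convex position suggest that the answer is yes. Let $C_j=\frac1{j+1}\binom{2j}{j}$ be the Catalan numbers. Recall that $2j$ points in convex position have $C_j$ noncrossing perfect matchings and that a convex $(j+2)$-gon has $C_j$ triangulations. Since $\binom{2j}{j}$ is the largest of $2j+1$ binomial coefficients with sum $4^j$,
\begin{equation}\label{eq:catalan}
\frac{4^j}{(2j+1)(j+1)}\le C_j\le 4^j .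
\end{equation}
So in convex position $\operatorname{pm}/\operatorname{tr}=C_{n/2}/C_{n-2}$, which is $2^{-n}$ up to polynomial factors. Interior points work in favor of matchings: for a triangle with one point inside, no two of the six segments cross, so $\operatorname{tr}=1$ and $\operatorname{pm}=3$. In general two effects compete. A matching has only $n/2$ edges and leaves much freedom in extending it to a triangulation. But a single triangulation may contain exponentially many perfect matchings. For instance, let $p_1,\dots,p_n$ be in convex position with $4\mid n$, and take a triangulation containing all segments $p_ip_{n+1-i}$. Group these segments into $n/4$ consecutive pairs; each pair spans a quadrilateral whose four vertices can be matched by either pair of opposite sides, which gives $2^{n/4}$ matchings. The first effect wins.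

\begin{theorem}\label{thm:main}
For every even $n$ and every $n$-point set $P$ in general position,
\[\operatorname{pm}(P)\le 8\cdot 0.992^{\,n}\cdot\operatorname{tr}(P).\]
\end{theorem}

The proof has a free parameter. A round value gives Theorem~\ref{thm:main}, and the best value gives the following.

\begin{theorem}\label{thm:opt}
Let $u^*$ be the unique root in $(2,\infty)$ of $\log u+\frac2u=1+2\log2$, and let $c^*=(3/4)^{1/4}e^{1/(2u^*)}$. For every even $n$ and every $n$-point set $P$ in general position,
\[\operatorname{pm}(P)\le 8\,(c^*)^n\,e^{-h/(6u^*)}\operatorname{tr}(P),\qquad c^*<0.9863,\qquad e^{-1/(6u^*)}<0.981 .\]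
\end{theorem}

\begin{theorem}\label{thm:near}
For every $n$, even or odd, and every $n$-point set $P$ in general position, the number of noncrossing matchings of $P$ that leave at most $n/1000$ points unmatched is at most $8\cdot0.9953^{\,n}\operatorname{tr}(P)$.
\end{theorem}

The first of the two competing effects can be measured exactly on the exponential scale.

\begin{theorem}\label{thm:ext}
Every noncrossing perfect matching of an $n$-point set in general position is contained in at least $2^{n/2-3}$ triangulations. The base $2^{1/2}$ cannot be improved.
\end{theorem}

Finally, convex position is not the extremal configuration.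

\begin{theorem}\label{thm:lower}
Any $c$ for which $\operatorname{pm}(P)\le Cc^{\,n}\operatorname{tr}(P)$ holds for all $P$, with some constant $C$, satisfies $c\ge\sqrt{(1+\sqrt2)/6}=0.6343\ldots$
\end{theorem}

Thus the infimum of the constants $c$ that work lies in $[0.6343,\,0.9863]$; we do not determine its value.

For $n\le2$ there is one triangulation and at most one matching to count, and the upper bounds hold because $8\cdot0.992^2>1$ and $8(c^*)^ne^{-h/(6u^*)}\ge8(3/4)^{1/2}e^{-1/6}>1$; also $2^{n/2-3}<1$. From now on $n\ge3$.

Section~\ref{sec:flips} counts flippable edges. Section~\ref{sec:charge} lets every matching pay one unit to the triangulations that contain it, which reduces Theorems~\ref{thm:main}--\ref{thm:near} to a weighted count of matchings inside one triangulation; it also proves Theorem~\ref{thm:ext}. Section~\ref{sec:pfaff} gives the tool for that count, Section~\ref{sec:weights} chooses the weights, and Sections~\ref{sec:near} and~\ref{sec:double} prove Theorems~\ref{thm:near} and~\ref{thm:lower}.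

\section{Triangulations and flippable edges}\label{sec:flips}

By general position, two segments spanned by $P$ with a common endpoint meet only there, and two segments without a common endpoint are disjoint or \emph{cross} at a point interior to both. A triangulation is connected, contains the $h$ hull edges, and all its bounded faces are triangles. If it has $E$ edges and $t$ bounded faces, then $n-E+(t+1)=2$ and $3t+h=2E$, so
\begin{equation}\label{eq:edges}
E=3n-3-h ,
\end{equation}
and $3n-3-2h$ edges are interior. Every noncrossing graph extends to a triangulation; hence a noncrossing graph with $3n-3-h$ edges is a triangulation.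

An interior edge $e=vw$ of a triangulation $T$ lies in two triangles $vwx$ and $vwy$. It is \emph{flippable} if the quadrilateral $vxwy$ is convex. Then replacing $e$ by the other diagonal $xy$ gives a noncrossing graph with as many edges as $T$, that is, a triangulation; this operation is the \emph{flip} of $e$. Flips of different edges of $T$ give different triangulations. The angles of the quadrilateral at $x$ and $y$ are angles of triangles, hence less than $\pi$, and the angle at $v$ or $w$ cannot equal $\pi$, since that would make three points collinear. Therefore $e$ is not flippable exactly when the quadrilateral has an angle greater than $\pi$ at $v$ or at $w$.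

Let $F(T)$ be the set of flippable edges of $T$ and $f=f(T)=|F(T)|$. We shall need $f$ to be large, and the obstruction is the interior vertices of degree $3$. Let $A=A(T)$ be the set of vertices of degree $3$ in $T$ that are not on the hull, and $a=|A|$.

\begin{lemma}\label{lem:flip}
Let $T$ be a triangulation of $P$.
\begin{enumerate}
\item[(i)] No two vertices of $A$ are adjacent in $T$, and no edge incident to $A$ is flippable.
\item[(ii)] $f\ge n-3-a$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $v$ be an interior vertex with edges $e_1,\dots,e_d$ in cyclic order, and let $\theta_i$ be the angle between $e_i$ and $e_{i+1}$, indices modulo $d$. Each $\theta_i$ is an angle of a triangle, so $0<\theta_i<\pi$; since $\sum_i\theta_i=2\pi$, we have $d\ge3$. The quadrilateral around $e_i$ has angle $\theta_{i-1}+\theta_i$ at $v$.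

(i) If $d=3$, then $\theta_{i-1}+\theta_i=2\pi-\theta_{i+1}>\pi$, so no $e_i$ is flippable. Also, the three neighbors do not lie in a closed half-plane bounded by a line through $v$, for then some $\theta_i$ would be at least $\pi$; so $v$ lies in the interior of the triangle of its neighbors. Suppose $p,q\in A$ are adjacent, and let $pqx$ and $pqy$ be the two triangles at the interior edge $pq$. The neighbors of $p$ are $q,x,y$ and those of $q$ are $p,x,y$. Then $p$ lies in the interior of the triangle $xyq$, so it is strictly closer than $q$ to the line $xy$; by the same argument $q$ is strictly closer than $p$, a contradiction.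

(ii) Assign each non-flippable interior edge to an endpoint at which its quadrilateral has an angle greater than $\pi$. This endpoint is an interior vertex, since the angles of $T$ at a hull vertex add up to less than $\pi$. If $e_i$ and $e_j$ are assigned to $v$ and are not cyclically consecutive, then $\theta_{i-1},\theta_i,\theta_{j-1},\theta_j$ are four different angles at $v$ with sum greater than $2\pi$, which is impossible. So the edges assigned to $v$ are pairwise consecutive: there are at most $3$ if $d=3$ and at most $2$ if $d\ge4$. There are $n-h$ interior vertices, hence
\[f\ge(3n-3-2h)-3a-2(n-h-a)=n-3-a.\qedhere\]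
\end{proof}

Equality holds in (ii) in convex position ($a=0$, all $n-3$ diagonals flippable) and for a triangle with an inner point ($a=1$, $f=0$). General position is needed: if the center of a square is joined to the four corners, all four edges have an angle equal to $\pi$ at the center and none can be flipped, although the center has degree $4$.

Part (i) has a consequence that is used three times below. If a matching $M\subset T$ covers a subset $A'$ of $A$ and no other vertex of $A$, then exactly $|A'|$ edges of $M$ are incident to $A$, and none of them is flippable.

\section{Charging matchings to triangulations}\label{sec:charge}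

For a noncrossing matching $M$ let $\mathcal A_M\neq\emptyset$ be the set of triangulations containing $M$. If every perfect matching $M$ pays $1/|\mathcal A_M|$ to each $T\in\mathcal A_M$, the total payment is $\operatorname{pm}(P)$, and it would suffice to show that each triangulation receives an exponentially small amount. The difficulty is that $|\mathcal A_M|$ depends on all triangulations of $P$, not on the one being paid. We need a substitute that can be read off from the pair $(M,T)$.

For a set $\mathcal A$ of triangulations and $T\in\mathcal A$, let $\deg_{\mathcal A}(T)$ be the number of members of $\mathcal A$ obtained from $T$ by one flip. A flip of $T\in\mathcal A_M$ stays in $\mathcal A_M$ exactly when the flipped edge is not in $M$, so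
\begin{equation}\label{eq:deg}
\deg_{\mathcal A_M}(T)=f(T)-|M\cap F(T)| .
\end{equation}
If the available flips did not interfere with each other, $\mathcal A_M$ would be a cube of dimension $d=\deg_{\mathcal A_M}(T)$, with $2^d$ members. This suggests the payment $2^{-\deg_{\mathcal A_M}(T)}$.

\begin{example}\label{ex:hexagon}
Let $p_1,\dots,p_6$ be in convex position, so $\operatorname{pm}=C_3=5$, $\operatorname{tr}=C_4=14$, and $f=3$ for every triangulation. The matching $\{p_1p_4,p_2p_3,p_5p_6\}$ cuts the hexagon into two quadrilaterals. It lies in $4$ triangulations, each of degree $3-1=2$, which form a two-dimensional cube, and it pays $4\cdot2^{-2}=1$. There are three matchings of this kind, one for each long diagonal. The other two matchings consist of hull edges; each lies in all $14$ triangulations, where flips do interfere, and pays $14\cdot2^{-3}>1$. Now regroup by triangulation. The long diagonals cross pairwise, so $3\cdot4=12$ triangulations contain one of them, and each receives $\frac18+\frac18+\frac14=\frac12$. The other two receive $\frac18+\frac18=\frac14$. The total is $\frac{13}2\ge5$. Note the form of the amount received: $2^{-f}$ times a count of the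 matchings in $T$ in which each flippable edge has weight $2$.
\end{example}

In the example no matching pays less than $1$. This holds for every family of triangulations.

\begin{lemma}\label{lem:cube}
For every nonempty set $\mathcal A$ of triangulations of $P$,
\[\sum_{T\in\mathcal A}2^{-\deg_{\mathcal A}(T)}\ge1 .\]
\end{lemma}

\begin{proof}
We use induction on $|\mathcal A|$. If $|\mathcal A|=1$, the sum is $2^0=1$. Let $|\mathcal A|\ge2$. Some edge $e$ lies in some but not all members of $\mathcal A$. Let $\mathcal A_1=\{T\in\mathcal A:e\in T\}$ and $\mathcal A_0=\mathcal A\setminus\mathcal A_1$; both sets are nonempty and smaller than $\mathcal A$. As for a cube cut into two opposite facets, we claim that from each triangulation at most one flip leads to the other part.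

A flip from $T\in\mathcal A_1$ into $\mathcal A_0$ removes $e$, so it is the flip of $e$. A flip from $T\in\mathcal A_0$ into $\mathcal A_1$ inserts $e$ and removes some edge $e'$. Since $T$ is maximal and $e\notin T$, the segment $e$ crosses an edge of $T$; since the result of the flip is noncrossing, $e$ crosses no edge of $T$ other than $e'$. So $e'$ is the unique edge of $T$ crossing $e$, and the flip is determined by $T$ and $e$.

Hence $\deg_{\mathcal A}(T)\le\deg_{\mathcal A_i}(T)+1$ for $T\in\mathcal A_i$, and by induction
\[\sum_{T\in\mathcal A}2^{-\deg_{\mathcal A}(T)}\ge\frac12\sum_{T\in\mathcal A_0}2^{-\deg_{\mathcal A_0}(T)}+\frac12\sum_{T\in\mathcal A_1}2^{-\deg_{\mathcal A_1}(T)}\ge\frac12+\frac12.\qedhere\]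
\end{proof}

\begin{proposition}\label{prop:charge}
For every family $\mathcal M$ of noncrossing matchings of $P$,
\[|\mathcal M|\le\sum_T2^{-f(T)}\sum_{M\in\mathcal M,\ M\subset T}2^{|M\cap F(T)|},\]
where $T$ ranges over the triangulations of $P$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:cube} and \eqref{eq:deg}, $1\le\sum_{T\supset M}2^{-f(T)+|M\cap F(T)|}$ for each $M\in\mathcal M$. Sum over $M$ and exchange the order of summation.
\end{proof}

For the family of all noncrossing perfect matchings this reads
\begin{equation}\label{eq:S}
\operatorname{pm}(P)\le\sum_TS(T),\qquad S(T)=2^{-f(T)}\sum_{M\subset T\ \text{perfect}}2^{|M\cap F(T)|}.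
\end{equation}
We call $S(T)$ the \emph{charge} of $T$.

\begin{proof}[Proof of Theorem~\ref{thm:ext}]
Let $M$ be a noncrossing perfect matching and $T\in\mathcal A_M$. Exactly $a$ of the $n/2$ edges of $M$ are incident to $A(T)$, and these are not flippable, so $|M\cap F(T)|\le\frac n2-a$. By \eqref{eq:deg} and Lemma~\ref{lem:flip}(ii),
\[\deg_{\mathcal A_M}(T)\ge(n-3-a)-\Bigl(\frac n2-a\Bigr)=\frac n2-3 .\]
Lemma~\ref{lem:cube} gives $|\mathcal A_M|\,2^{-(n/2-3)}\ge1$. For sharpness let $p_1,\dots,p_n$ be in convex position and $M=\{p_ip_{n+1-i}:1\le i\le n/2\}$. This matching cuts the polygon into the $\frac n2-1$ convex quadrilaterals $p_ip_{i+1}p_{n-i}p_{n+1-i}$, $1\le i<n/2$. A triangulation containing $M$ is a choice of one diagonal in each, so $|\mathcal A_M|=2^{n/2-1}$.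
\end{proof}

\section{Weighted perfect matchings of planar graphs}\label{sec:pfaff}

It remains to bound a weighted number of perfect matchings of the planar graph $T$. In a planar graph this number is a Pfaffian, so determinant inequalities apply.

Let $K$ be a real skew-symmetric matrix with rows and columns indexed by $1,\dots,2k$. For a partition $M=\{\{i_1,j_1\},\dots,\{i_k,j_k\}\}$ of the index set into pairs with $i_r<j_r$, let $\operatorname{sgn}M$ be the sign of the permutation $i_1j_1\cdots i_kj_k$. The \emph{Pfaffian} is $\operatorname{Pf}K=\sum_M\operatorname{sgn}M\prod_rK_{i_rj_r}$, and $(\operatorname{Pf}K)^2=\det K$. Kasteleyn's theorem~\cite{kasteleyn} says that every planar graph $G$ on $1,\dots,2k$ has a \emph{Pfaffian orientation}: signs $\sigma_{ij}=-\sigma_{ji}\in\{\pm1\}$ on the edges such that $\operatorname{sgn}M\prod_r\sigma_{i_rj_r}$ has the same value for all perfect matchings $M$ of $G$. Hadamard's inequality says that $|\det K|$ is at most the product of the Euclidean norms of the rows of $K$.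

\begin{lemma}\label{lem:kh}
Let $G$ be a planar graph with an even number of vertices and edge weights $w_e>0$, and let $X_v=\sum_{e\ni v}w_e^2$. Then, with $M$ ranging over the perfect matchings of $G$,
\[\sum_M\prod_{e\in M}w_e\le\prod_vX_v^{1/4}.\]
\end{lemma}

\begin{proof}
Take a Pfaffian orientation $\sigma$ and set $K_{ij}=\sigma_{ij}w_{ij}$ on edges and $K_{ij}=0$ elsewhere. The nonzero terms of $\operatorname{Pf}K$ belong to the perfect matchings of $G$ and have equal signs, so $|\operatorname{Pf}K|$ is the left-hand side. Row $v$ has norm $X_v^{1/2}$, so $(\operatorname{Pf}K)^2=\det K\le\prod_vX_v^{1/2}$.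
\end{proof}

Planarity cannot be dropped: $K_{3,3}$ with unit weights has $6$ perfect matchings, while the right-hand side is $3^{3/2}<6$.

One might hope to finish without the charge, as follows. With unit weights $X_v$ is the degree of $v$, the average degree in a triangulation is less than $6$ by \eqref{eq:edges}, and the inequality of arithmetic and geometric means (AM--GM) shows that a triangulation contains at most $6^{n/4}$ perfect matchings. Counting pairs $M\subset T$ in two ways and using Theorem~\ref{thm:ext}, we get $2^{n/2-3}\operatorname{pm}(P)\le6^{n/4}\operatorname{tr}(P)$, that is, $\operatorname{pm}(P)\le8\,(3/2)^{n/4}\operatorname{tr}(P)$. The base exceeds $1$. This count uses the smallest possible degree $\frac n2-3$ for all pairs $(M,T)$, although that degree requires every edge of $M$ away from $A$ to be flippable. The charge \eqref{eq:S} keeps the true degree of each pair.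

\section{Bounding the charge of a triangulation}\label{sec:weights}

If $T$ has a perfect matching, then $0\le a\le n/2$, because each vertex of $A$ is matched to a vertex outside $A$. The two extreme cases show which weights to use.

\emph{The case $a=0$.} Give weight $2$ to flippable edges and weight $1$ to the others. Then $\sum_vX_v=8f+2(E-f)\le6f+6n$, so Lemma~\ref{lem:kh} and AM--GM give $S(T)\le2^{-f}(6+6f/n)^{n/4}$. The logarithmic derivative of this bound in $f$ is $-\log2+\frac{n}{4(n+f)}<0$, and $f\ge n-3$. Hence $S(T)\le8\cdot2^{-n}12^{n/4}=8\,(3/4)^{n/4}$.

\emph{The case $a=n/2$.} Now Lemma~\ref{lem:flip}(ii) gives only $f\ge\frac n2-3$, and the same weights fail. We have $X_v=3$ on $A$, and for $f\approx n/2$ the estimate allows the average $(6f+6n-3a)/(n-a)\approx15$ outside $A$; the resulting bound is about $2^{-n/2}(3\cdot15)^{n/8}=(45/16)^{n/8}$. But here every edge of a perfect matching is incident to $A$, so all other edges can be deleted. What is left has $3a$ edges, none flippable, and average degree $3$. Lemma~\ref{lem:kh} with unit weights gives $S(T)\le2^{-f}3^{n/4}\le8\,(3/4)^{n/4}$ again.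

To interpolate, recall that every perfect matching of $T$ has exactly $a$ edges incident to $A$. Multiplying the weights of all edges at $A$ by $\sqrt u$ therefore multiplies the weighted count by the known factor $u^{a/2}$, while it changes the right-hand side of Lemma~\ref{lem:kh} in a way that we can exploit; deleting the other edges corresponds to $u\to\infty$.

Fix $u\ge1$ and a triangulation $T$. Give weight $w_e=2$ to the edges of $F(T)$, weight $w_e=\sqrt u$ to the edges incident to $A$, and weight $w_e=1$ to all other edges. The first two classes are disjoint by Lemma~\ref{lem:flip}(i). With $X_v=\sum_{e\ni v}w_e^2$ put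
\[\Phi_u(T)=2^{-f}u^{-a/2}\prod_{v\in P}X_v^{1/4}.\]
For even $n$ and a perfect matching $M\subset T$ we have $\prod_{e\in M}w_e=2^{|M\cap F(T)|}u^{a/2}$, so Lemma~\ref{lem:kh} gives
\begin{equation}\label{eq:SPhi}
S(T)\le\Phi_u(T).
\end{equation}
The bound for $\Phi_u(T)$ does not depend on the parity of $n$.

\begin{proposition}\label{prop:Phi}
For every $n\ge3$, every triangulation $T$ of $P$ and every $u\ge1$,
\[\log\Phi_u(T)\le\log8+\alpha(u)\,n+\beta(u)\,a-\frac h{6u},\]
where
\[\alpha(u)=\frac14\bigl(\log(3u)-1\bigr)+\frac1u-\log2,\qquad\beta(u)=\frac12-\frac12\log u-\frac1u+\log2 .\]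
\end{proposition}

\begin{proof}
For $v\in A$ we have $X_v=3u$. Since $A$ is independent, there are $3a$ edges at $A$, each with exactly one endpoint outside $A$, and all other edges have both endpoints outside $A$. By \eqref{eq:edges},
\[\sum_{v\notin A}X_v=3a\cdot u+2\cdot4f+2(E-3a-f)\le6f+6n-2h+(3u-6)a .\]
We want a bound that is linear in $f,n,a,h$, so instead of AM--GM we use a tangent line of the logarithm. We place it at $3u$, the value of $X_v$ on $A$, so that nothing is lost when all rows have the same norm: $\log y\le y-1$ with $y=X/(3u)$ gives $\log X\le\log(3u)-1+\frac X{3u}$. Applying this to each $v\notin A$, we obtain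
\begin{align*}
\log\Phi_u(T)\le{}&-f\log2-\frac a2\log u+\frac a4\log(3u)+\frac{n-a}4\bigl(\log(3u)-1\bigr)\\
&+\frac{6f+6n-2h+(3u-6)a}{12u}.
\end{align*}
The coefficient of $f$ is $-\gamma$ with $\gamma=\log2-\frac1{2u}$, and $0<\gamma<\log2$ because $u\ge1$ and $\log2>\frac12$. By Lemma~\ref{lem:flip}(ii), $-\gamma f\le-\gamma n+\gamma a+3\gamma$, and $3\gamma\le\log8$. After this substitution the coefficient of $h$ is $-\frac1{6u}$, the coefficient of $n$ is
\[\frac14\bigl(\log(3u)-1\bigr)+\frac1{2u}-\gamma=\alpha(u),\]
and the coefficient of $a$ is
\[-\frac12\log u+\frac14+\Bigl(\frac14-\frac1{2u}\Bigr)+\gamma=\beta(u).\qedhere\]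
\end{proof}

If $\beta(u)\le0$, the dependence on $a$ can be dropped, and we need $\alpha(u)<0$ for the same $u$. There is just enough room.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $u=9$. With $\log2=0.693147\ldots$ and $\log3=1.098612\ldots$,
\[\beta(9)=\tfrac12-\tfrac19-\log\tfrac32<-0.016,\qquad\alpha(9)=\tfrac14(3\log3-1)+\tfrac19-\log2<-0.00807 .\]
By \eqref{eq:SPhi} and Proposition~\ref{prop:Phi}, $S(T)\le8e^{-0.00807n}\le8\cdot0.992^{\,n}$ for every $T$. Sum over $T$ in \eqref{eq:S}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:opt}]
The function $g(u)=\log u+\frac2u$ has derivative $(u-2)/u^2$, so it increases on $(2,\infty)$ from $1+\log2$ to $\infty$ and takes the value $1+2\log2=2.38629\ldots$ exactly once, at $u^*$. From $g(8.62)=2.38610\ldots$ and $g(8.63)=2.38699\ldots$ we get $8.62<u^*<8.63$. Since $\beta(u)=\frac12\bigl(1+2\log2-g(u)\bigr)$, we have $\beta(u^*)=0$. Substituting $\log u^*=1+2\log2-\frac2{u^*}$ into $\alpha$,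
\[\alpha(u^*)=\frac14\log3+\frac12\log2-\frac1{2u^*}+\frac1{u^*}-\log2=\frac14\log\frac34+\frac1{2u^*}=\log c^* .\]
Therefore $S(T)\le8(c^*)^ne^{-h/(6u^*)}$ for every $T$, and we sum over $T$ in \eqref{eq:S}. For the numerical values, $\frac14\log\frac34=-0.07192\ldots$ and $\frac1{2u^*}<\frac1{17.24}<0.05801$ give
\begin{equation}\label{eq:alphastar}
\alpha(u^*)<-0.0139,
\end{equation}
so $c^*<e^{-0.0139}<0.9863$; and $\frac1{6u^*}>\frac1{51.78}>0.0193$ gives $e^{-1/(6u^*)}<0.981$.
\end{proof}

\begin{remark}
One may let $u$ depend on $T$, but Proposition~\ref{prop:Phi} yields no better base in this way. For $t=a/n\in[0,\frac12)$ the derivative of $\alpha(u)+t\beta(u)$ is $\frac{1-2t}{4u}-\frac{1-t}{u^2}$, so the minimum over $u$ is attained at $u_t=4(1-t)/(1-2t)$. As $t$ runs through $[0,\frac12)$, $u_t$ increases from $4$ to $\infty$, so $u_t=u^*$ for some $t$, and for this $t$ the minimum is $\alpha(u^*)+t\beta(u^*)=\log c^*$. The intermediate values of $a/n$, not the extreme ones, are the bottleneck of the estimate.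
\end{remark}

\section{Nearly perfect matchings}\label{sec:near}

The margin in \eqref{eq:alphastar} pays for the choice of a small set of unmatched points.

\begin{proof}[Proof of Theorem~\ref{thm:near}]
Let $\delta=10^{-3}$ and $u=u^*$. We apply Proposition~\ref{prop:charge} to the family of noncrossing matchings leaving at most $\delta n$ points unmatched. Fix a triangulation $T$ and a set $Q\subset P$ of $k\le\delta n$ points with $n-k$ even, and let $M$ range over the matchings in $T$ that cover exactly $P\setminus Q$. These are the perfect matchings of the planar graph $T-Q$. Keep the weights $w_e$ defined from $T$ in Section~\ref{sec:weights}. Each $M$ has exactly $a-|A\cap Q|\ge a-k$ edges at $A$, so $2^{|M\cap F(T)|}\le u^{(k-a)/2}\prod_{e\in M}w_e$. Deleting $Q$ does not increase the sum of squared weights at any remaining vertex, and $X_v\ge1$ for all $v\in P$, since every vertex has an edge and all weights are at least $1$. By Lemma~\ref{lem:kh} applied to $T-Q$,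
\[2^{-f}\sum_M2^{|M\cap F(T)|}\le2^{-f}u^{(k-a)/2}\prod_{v\notin Q}X_v^{1/4}\le u^{k/2}\,\Phi_u(T)\le8\,u^{\delta n/2}e^{-0.0139n},\]
where the last step uses Proposition~\ref{prop:Phi}, $\beta(u^*)=0$ and \eqref{eq:alphastar}.

The number of sets $Q$ is at most $\sum_{k\le\delta n}\binom nk\le e^{nH(\delta)}$, where $H(\delta)=-\delta\log\delta-(1-\delta)\log(1-\delta)$. Indeed, $\delta^k(1-\delta)^{n-k}$ decreases in $k$ because $\delta<\frac12$, and so
\[1\ge\sum_{k\le\delta n}\binom nk\delta^k(1-\delta)^{n-k}\ge\delta^{\delta n}(1-\delta)^{(1-\delta)n}\sum_{k\le\delta n}\binom nk=e^{-nH(\delta)}\sum_{k\le\delta n}\binom nk .\]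
Here $H(\delta)<0.00791$ and $\frac\delta2\log u<\frac\delta2\log8.63<0.00108$. Summing over $Q$ and $T$ bounds the number of matchings by $8e^{n(-0.0139+0.00791+0.00108)}\operatorname{tr}(P)\le8e^{-0.0048n}\operatorname{tr}(P)$, and $e^{-0.0048}<0.9953$.
\end{proof}

\section{The double circle}\label{sec:double}

To make $\operatorname{pm}/\operatorname{tr}$ large we change a convex $2m$-gon so that it loses triangulations and gains matchings. Pushing every second vertex slightly inside the segment between its neighbors does both: that segment becomes a hull edge, which removes a choice from the triangulations and is available to matchings without crossing anything.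

Let $m\ge3$, let $a_1\cdots a_m$ be a regular $m$-gon, and let $z_i$ be the midpoint of $a_ia_{i+1}$, indices modulo $m$. A \emph{double circle} is a set $D_m=\{a_1,b_1,\dots,a_m,b_m\}$ in general position, with $b_i$ in the interior of the polygon and close to $z_i$ in the sense of the next lemma (Figure~\ref{fig:dc}). Two segments without a common endpoint \emph{alternate} if their endpoints alternate in the cyclic order $a_1b_1a_2b_2\cdots a_mb_m$; for points in convex position in this order, crossing and alternating are the same.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]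
\foreach \i in {1,...,5}{
\draw[very thick] ({162-72*\i}:2) -- ({90-72*\i}:2);
\draw ({162-72*\i}:2) -- ({126-72*\i}:1.4) -- ({90-72*\i}:2);
\fill ({162-72*\i}:2) circle (2pt);
\fill ({126-72*\i}:1.4) circle (2pt);
\node at ({162-72*\i}:2.32) {$a_{\i}$};
\node at ({126-72*\i}:1.08) {$b_{\i}$};
}
\end{tikzpicture}
\caption{The double circle for $m=5$: a regular pentagon $a_1\cdots a_5$ and an inner point $b_i$ near the midpoint of each side $a_ia_{i+1}$. The $3m$ segments drawn (hull edges thick) are crossed by no segment between two of the points, so they lie in every triangulation.}\label{fig:dc}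
\end{figure}

\begin{lemma}\label{lem:cross}
The points $b_i$ can be chosen so that $D_m$ is in general position with hull $a_1\cdots a_m$, the hull edges are crossed by no segment, and any two other segments without a common endpoint cross if and only if they alternate.
\end{lemma}

\begin{proof}
First put $b_i=z_i$. All points are on the boundary of the $m$-gon, and a line meeting the boundary in three points contains a side, so the collinear triples are exactly $a_i,z_i,a_{i+1}$. Consider two segments with four distinct endpoints. If no three endpoints are collinear, they form a convex quadrilateral in the given cyclic order; alternating segments are its diagonals, each separating the endpoints of the other strictly, and non-alternating segments are opposite sides, hence disjoint. Otherwise the endpoints are $a_i,z_i,a_{i+1}$ and a point $x$ off their line. The non-alternating pairs are $a_iz_i$, $a_{i+1}x$ and $z_ia_{i+1}$, $a_ix$; they are disjoint, since the segment ending in $x$ meets the line only in its other endpoint. The alternating pair $a_ia_{i+1}$, $z_ix$ contains a hull edge, and we need no claim about it.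

Strict separation and disjointness of closed segments persist when the endpoints move a little, and there are finitely many pairs. Choose $b_1,\dots,b_m$ one after another in the interior of the polygon, close enough to the midpoints, each avoiding the finitely many lines through two points already placed. The hull is then $a_1\cdots a_m$, and a hull edge is crossed by no segment.
\end{proof}

Let $N(m,k)$ be the number of sets of $k$ pairwise disjoint edges in the cycle $a_1\cdots a_m$.

\begin{lemma}\label{lem:counts}
$\displaystyle\operatorname{tr}(D_m)=\sum_{k=0}^m(-1)^k\binom mkC_{2m-k-2}$ \ and \ $\displaystyle\operatorname{pm}(D_m)=\sum_kN(m,k)\,C_{m-k}$.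
\end{lemma}

\begin{proof}
\emph{Triangulations.} The segments $a_ib_i$ and $b_ia_{i+1}$ join cyclically consecutive points and alternate with nothing. So they and the hull edges, $3m$ segments in all, are uncrossed and lie in every triangulation. By \eqref{eq:edges} a triangulation has $5m-3$ edges. The remaining $2m-3$ edges are pairwise non-alternating, join non-consecutive points, and are not of the form $a_ia_{i+1}$; conversely, any such $2m-3$ segments complete the $3m$ forced edges to a noncrossing graph with $5m-3$ edges. A triangulation of a convex $2m$-gon is a set of $2m-3$ pairwise noncrossing diagonals, so $\operatorname{tr}(D_m)$ is the number of triangulations of the convex $2m$-gon $a_1b_1\cdots a_mb_m$ that avoid the $m$ diagonals $a_ia_{i+1}$. Prescribing $k$ of these diagonals cuts off $k$ vertices $b_i$ and leaves a convex $(2m-k)$-gon, with $C_{2m-k-2}$ triangulations. Inclusion--exclusion gives the formula.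

\emph{Matchings.} Sort the noncrossing perfect matchings by the set of hull edges that they use, a set of $k$ disjoint edges of the cycle. These edges cross nothing. The other $2m-2k$ points must be matched by pairwise non-alternating segments, none of the form $a_ia_{i+1}$. There are $C_{m-k}$ pairwise non-alternating perfect matchings of these points, and none contains a segment $a_ia_{i+1}$: the point $b_i$ is still present, and its matching segment would alternate with $a_ia_{i+1}$.
\end{proof}

For $m=3$ this gives $\operatorname{tr}(D_3)=14-3\cdot5+3\cdot2-1=4$ and $\operatorname{pm}(D_3)=5+3\cdot2=11$, against $14$ and $5$ for the convex hexagon.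

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
\emph{Upper bound for $\operatorname{tr}(D_m)$.} The sum in Lemma~\ref{lem:counts} alternates in sign, so termwise estimates lose the cancellation. We write the Catalan numbers as moments instead. Let $d\mu=\frac1{2\pi}\sqrt{(4-x)/x}\,dx$ on $(0,4)$. The substitution $x=4s$ and the beta integral give
\[\int_0^4x^j\,d\mu=\frac{4^{j+1}}{2\pi}\cdot\frac{\Gamma(j+\frac12)\Gamma(\frac32)}{\Gamma(j+2)}=\frac{(2j)!}{j!\,(j+1)!}=C_j ,\]
where $\Gamma(j+\frac12)=\frac{(2j)!\sqrt\pi}{4^jj!}$ and $\Gamma(\frac32)=\frac{\sqrt\pi}2$. The case $j=0$ shows that $\mu$ is a probability measure. By the binomial theorem, and since $x\le4$ and $|x-1|\le3$ on $(0,4)$,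
\[\operatorname{tr}(D_m)=\int_0^4x^{m-2}(x-1)^m\,d\mu\le4^{m-2}3^m=\frac{12^m}{16}.\]

\emph{Lower bound for $\operatorname{pm}(D_m)$.} By \eqref{eq:catalan}, $C_{m-k}\ge4^{m-k}/((2m+1)(m+1))$, so we need $L_m=\sum_kN(m,k)4^{m-k}$. Encode a set of disjoint edges of the cycle by $\varepsilon_i\in\{0,1\}$, with $\varepsilon_i=1$ if $a_ia_{i+1}$ is chosen. The admissible words are those with $\varepsilon_i\varepsilon_{i+1}=0$ for all $i$ modulo $m$, and $4^{m-k}=\prod_i4^{1-\varepsilon_i}$. Hence $L_m=\sum_\varepsilon\prod_iB_{\varepsilon_i\varepsilon_{i+1}}$ is the trace of $B^m$, where $B_{00}=B_{01}=4$, $B_{10}=1$, $B_{11}=0$. The characteristic polynomial of $B$ is $\lambda^2-4\lambda-4$, with roots $2\pm2\sqrt2$. Since $|2-2\sqrt2|<1$ and $(2+2\sqrt2)^m\ge2$,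
\[L_m=(2+2\sqrt2)^m+(2-2\sqrt2)^m\ge\tfrac12(2+2\sqrt2)^m .\]

\emph{Conclusion.} With $n=2m$ and $\rho=(1+\sqrt2)/6$,
\[\frac{\operatorname{pm}(D_m)}{\operatorname{tr}(D_m)}\ge\frac{16\,(2+2\sqrt2)^m}{2(2m+1)(m+1)\,12^m}=\frac{8\,\rho^{\,m}}{(2m+1)(m+1)} .\]
If the left-hand side is at most $Cc^{2m}$ for all $m\ge3$, then taking $2m$-th roots and letting $m\to\infty$ gives $c\ge\sqrt\rho=0.6343\ldots$
\end{proof}

\begin{thebibliography}{9}

\bibitem{column}
\emph{Computational Geometry Column 61},
\texttt{http://www.cs.uwm.edu/faculty/ad/column61.pdf}.

\bibitem{kasteleyn}
P.~W.~Kasteleyn, \emph{Graph theory and crystal physics}, 1967.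

\end{thebibliography}
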